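# Zeros of $f(g)-h$: three points in one fibre of $g$

## 1. The theorem on $f(g)-h$

"Meromorphic" means meromorphic in $\mathbb C$ unless another domain is named, $T(r,\cdot)$ is the Nevanlinna characteristic, and $\overline N(r,1/F)$ is the Nevanlinna counting function of the *distinct* zeros of $F$.

**Theorem 1.** There is an absolute constant $\eta_0\in(0,1)$ such that the following holds. Let $f$ be transcendental meromorphic, $g$ transcendental entire, $h$ nonconstant meromorphic, and
$$\limsup_{r\to\infty}\frac{T(r,h)}{T(r,g)}\le\eta_0 .$$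
Then
$$\limsup_{r\to\infty}\frac{\overline N\big(r,1/(f(g)-h)\big)}{T(r,g)}=\infty .$$
In particular $f(g)-h$ has infinitely many zeros.

The last sentence follows from the one before it: if $f(g)-h$ had finitely many zeros, then $\overline N=O(\log r)$, and this is $o(T(r,g))$ because $g$ is transcendental. The theorem settles affirmatively the following statement, a conjecture stated in "Composite meromorphic functions and growth of the spherical derivative".

**Corollary 2.** Let $f$ be transcendental meromorphic, $g$ transcendental entire and $h$ nonconstant meromorphic with $T(r,h)=o(T(r,g))$ as $r\to\infty$. Then $f(g)-h$ has infinitely many zeros.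

Some cases of Corollary 2 are known: $f,g$ transcendental entire and $h$ a nonconstant polynomial; $f$ transcendental meromorphic and $h$ nonconstant rational; $h$ transcendental, $f$ of finite order and $g$ of finite lower order. None of them is used below. Note that the theorem has no growth condition on $f$ or $g$, and that $h$ need not be infinitely smaller than $g$, only smaller by a fixed factor.

Both hypotheses on $h$ are needed in some form. Nonconstancy: $f=\exp$, $h=0$ gives no zeros. Smallness: let $G$ be transcendental entire and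
$$g=G^2,\qquad h=G,\qquad f(w)=-\sqrt w\coth\sqrt w .$$
Since $x\coth x$ is even, $f$ is a well-defined meromorphic function, with poles at $w=-\pi^2n^2$, $n\ge1$, so it is transcendental. Now
$$f(g)-h=-G(\coth G+1)=\frac{-2Ge^{G}}{e^G-e^{-G}} .$$
A zero could only occur where $G=0$, but there the right side equals $-1$. So there are no zeros, while $T(r,h)/T(r,g)=\frac12$ because $\log^+|G^2|=2\log^+|G|$. Hence any admissible $\eta_0$ is less than $\frac12$. We return to this example in Section 3; it shows where smallness must enter.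

## 2. Two cases by hand: $f=\exp$, and $g=\exp$ with $h(z)=z$

We use three classical facts. The first main theorem gives $\overline N(r,1/(F-a))\le T(r,F)+O(1)$ for $F\not\equiv a$. The second main theorem says: for $F$ transcendental meromorphic and distinct $a_1,\dots,a_q\in\mathbb P^1$,
$$(q-2-o(1))\,T(r,F)\le\sum_{i=1}^q\overline N\Big(r,\frac1{F-a_i}\Big)\qquad\text{off a set of } r \text{ of finite measure,}$$
where the term for $a_i=\infty$ is $\overline N(r,F)$. Picard's theorem says that a transcendental meromorphic function takes all values of $\mathbb P^1$, with at most two exceptions, infinitely often.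

**Case $f=\exp$.** Let $T(r,h)=o(T(r,g))$, $h\not\equiv0$. First, $T(r,e^g)$ is much larger than $T(r,g)$. Indeed $e^g=1$ exactly where $g\in2\pi i\mathbb Z$. So the second main theorem for $g$ and the $2q+2$ values $2\pi ij$ ($|j|\le q$) and $\infty$ gives
$$T(r,e^g)+O(1)\ge\sum_{|j|\le q}\overline N\Big(r,\frac1{g-2\pi ij}\Big)\ge(2q-o(1))T(r,g)$$
off a set of finite measure, for each $q$. Next put $F_1=e^g/h$. Its poles lie at zeros of $h$, its zeros at poles of $h$, and its $1$-points are zeros of $e^g-h$. The second main theorem for $0,1,\infty$ gives, off a set of finite measure,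
$$(1-o(1))T(r,F_1)\le 2T(r,h)+O(1)+\overline N\Big(r,\frac1{e^g-h}\Big),\qquad T(r,F_1)\ge T(r,e^g)-T(r,h)-O(1).$$
So $\overline N(r,1/(e^g-h))/T(r,g)$ is unbounded.

**Case $g=\exp$, $h(z)=z$.** Let $f$ be any nonconstant meromorphic function and $F(z)=f(e^z)$. Suppose that $F(z)-z$ has only finitely many zeros. The function $F$ has period $2\pi i$, so for $j\in\{-1,0,1\}$
$$F(z)-z=2\pi ij\iff F(z+2\pi ij)=z+2\pi ij .$$
Hence $F(z)-z$ takes each of the three values $0,\pm2\pi i$ only finitely often. By Picard's theorem it is rational, so $F$ is rational. But a rational function with period $2\pi i$ takes each of its values infinitely often, so $F$ and $f$ are constant, a contradiction.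

The second case contains the idea of the whole proof. It uses no property of $f$ beyond nonconstancy, and it uses that $h$ is not constant. The three points $z,z\pm2\pi i$ have the same $g$-value, hence the same $f(g)$-value, while $h$ has three different values there.

## 3. Three values of $h$ on one fibre of $g$

A sensible first attempt is to put $F=f(g)$ and treat $h$ as a small function of $F$. As in the case $f=\exp$, the second main theorem with moving targets would give a bound with three targets $h,a,b$:
$$T(r,F)\lesssim\overline N\Big(r,\frac1{F-h}\Big)+\overline N\Big(r,\frac1{F-a}\Big)+\overline N\Big(r,\frac1{F-b}\Big)+\text{small terms}.$$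
For $f=\exp$ we took $a=0$, $b=\infty$ and the last two counting functions vanished. For general $f$ each of them may be as large as $T(r,F)$ up to $O(1)$, and then the inequality says nothing about $h$. One target is too few, and no argument that ignores the nonconstancy of $h$ can succeed, because of $f=\exp$, $h=0$.

So we look for three targets made from $h$ alone, as for $g=\exp$: points $z_1,z_2,z_3$ with
$$g(z_1)=g(z_2)=g(z_3)=w,\qquad h(z_1),h(z_2),h(z_3)\ \text{distinct}.$$
If $f(g)$ and $h$ never agree, then $f(w)$ avoids the three distinct points $h(z_i)$, so the cross ratio of $f(w),h(z_1),h(z_2),h(z_3)$ is a holomorphic function omitting $0,1,\infty$. For $g=\exp$ the three points are related by translations and everything lives in $\mathbb C$. For general $g$ there are no translations: $z_2$ and $z_3$ are multivalued functions of $z_1$, with branch points at the critical points of $g$, and the three values of $h$ may collide. This is the point at which the argument of Section 2 stops. We get past it as follows. The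 triples form a Riemann surface $Y$, and on $Y$ we do not quote a second main theorem. We run its proof (a differential inequality for the hyperbolic metric) against a cutoff function that is adapted to branching and collisions, and count.

The count is done on a disc where $\log|g|$ is of size $L$ and $g$ takes most values about $L$ times. Over most $w$ there are then about $L^3$ triples. So the spherical area of $f$ over a set of values $w$ is counted about $L^3$ times on $Y$. The cutoff will cost $O(L^3)$, and each coincidence of $f(g)$ with $h$ will cost $O(L^2)$. As $f$ is transcendental, its spherical area is infinite, so the gain exceeds any fixed multiple of $L^3$. Hence there must be many more than $L$ coincidences.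

Smallness of $h$ is what guarantees that triples with three separated values of $h$ exist. In the example $g=G^2$, $h=G$ of Section 1, $h$ takes on the fibre over $w$ only the values $\pm\sqrt w$. Among any three points of a fibre two have the same $h$-value, the surface $Y$ is empty, and indeed $f$ avoids both values $\pm\sqrt w$.

## 4. Spherical derivatives, wedge products and potentials

Throughout, $\mathbb D_r=\{|\zeta|<r\}$, $\mathbb D=\mathbb D_1$, $dA$ is Lebesgue measure, and $C,c$ denote positive absolute constants that may change from line to line. Put $c_1=10^{-8}$.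

**Spherical derivative.** $F^\#=|F'|/(1+|F|^2)$. The Ahlfors–Shimizu characteristic is
$$T_0(r,F)=\int_0^rA_F(t)\frac{dt}t,\qquad A_F(t)=\frac1\pi\int_{|z|<t}(F^\#)^2dA,\qquad T_0(r,F)=T(r,F)+O(1).$$
If $F=H_1/H_2$ with $H=(H_1,H_2)$ holomorphic without common zeros (we say that $H$ represents $F$) and $\|H\|^2=|H_1|^2+|H_2|^2$, then
$$F^\#=\frac{|H_1'H_2-H_1H_2'|}{\|H\|^2},\qquad \Delta\log\|H\|=2(F^\#)^2 .\tag{4.1}$$
Where $H_2\ne0$ the second formula follows from $\log\|H\|=\log|H_2|+\frac12\log(1+|F|^2)$; elsewhere exchange the roles of $H_1,H_2$. Multiplying $H$ by a holomorphic function without zeros does not change (4.1).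

**Wedge product.** For $a,b\in\mathbb C^2$ let $a\wedge b=a_1b_2-a_2b_1$. It vanishes exactly when $a,b$ are linearly dependent, $|a\wedge b|\le\|a\|\|b\|$, and $|a\wedge b|$ is invariant under unitary maps. Moreover
$$a\,(b\wedge c)+b\,(c\wedge a)+c\,(a\wedge b)=0 ;\tag{4.2}$$
the left side is alternating and trilinear in three vectors of a two-dimensional space, hence zero.

**Coincidence.** A coincidence of $f(g)$ and $h$ is a point $z$ with $f(g(z))=h(z)$ in $\mathbb P^1$. A coincidence is either a zero of $f(g)-h$ or a pole of $h$. The second alternative is a real one: $2/z$ and $1/z$ coincide at $0$, but their difference has a pole there.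

**Potential theory.** $G_U$ is the Green function of the disc $U$, with $\Delta G_U(\cdot,\zeta)=-2\pi\delta_\zeta$. For $U=\mathbb D_R$,
$$G_U(x,y)=\log\Big|\frac{R^2-x\bar y}{R(x-y)}\Big|\le\log\frac{2R}{|x-y|},\qquad G_U(0,y)=\log\frac R{|y|}.$$
As $x\to y$, $G_U(x,y)+\log|x-y|\to\log\frac{R^2-|y|^2}R$, the logarithm of the conformal radius of $U$ at $y$. Superharmonic functions are lower semicontinuous, not identically $+\infty$, and at least their means over circles and discs. The Riesz measure of a superharmonic $V$ is $-\frac1{2\pi}\Delta V$ (for subharmonic functions, $\frac1{2\pi}\Delta V$). The Riesz decomposition says that a superharmonic $V\ge0$ on $U$ with Riesz measure $\nu$ equals $\int G_Ud\nu+\mathcal H$, where $\mathcal H\ge0$ is the greatest harmonic minorant of $V$. For a Green potential of a finite measure, $\mathcal H=0$. The Green energy of a positive measure is $I(\nu)=\iint G_U\,d\nu\,d\nu$, and $\big(\iint G_U\,d\alpha\,d\nu\big)^2\le I(\alpha)I(\nu)$ for measures of finite energy.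

**Weak Harnack inequality.** There is an absolute $c_3>0$ such that for $V\ge0$ superharmonic on $\mathbb D$ and $|z|\le\frac{15}{16}$,
$$V(z)\ge c_3\int_{\mathbb D_{7/8}}V\,dA .\tag{4.3}$$
Indeed let $M(\zeta)=(\zeta+z)/(1+\bar z\zeta)$, so $M(0)=z$. The pseudohyperbolic distance from $z$ to points of $\mathbb D_{7/8}$ is less than $t=(\frac{15}{16}+\frac78)/(1+\frac{105}{128})<1$, so $M(\mathbb D_t)\supset\mathbb D_{7/8}$. Also $|(M^{-1})'(y)|=\frac{1-|z|^2}{|1-\bar zy|^2}\ge\frac{1-|z|^2}4$. By the mean value inequality for $V\circ M$,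
$$V(z)\ge\frac1{\pi t^2}\int_{\mathbb D_t}V\circ M\,dA=\frac1{\pi t^2}\int_{M(\mathbb D_t)}V\,|(M^{-1})'|^2dA\ge c_3\int_{\mathbb D_{7/8}}V\,dA .$$

## 5. The local statement on a disc where $\log|g|$ has size $L$

**Proposition 3.** There is an absolute $\varepsilon_0>0$ such that the following holds. Let $f$ be transcendental meromorphic in $\mathbb C$, $L_k\to\infty$, $g_k$ holomorphic and $h_k$ nonconstant meromorphic in $|\zeta|<2$, $f\circ g_k\not\equiv h_k$, with

(a) $\frac12\log(1+|g_k|^2)\le3L_k$ on $\mathbb D$;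

(b) $\frac1\pi\int_{\mathbb D_{1/4}}(g_k^\#)^2dA\ge c_1L_k$;

(c) $\frac1\pi\int_{\mathbb D}(h_k^\#)^2dA\le\varepsilon_0L_k$ and $\int_{\mathbb D}\log^+(1/h_k^\#)\,dA\le\varepsilon_0L_k$.

Let $N_k$ be the number of distinct coincidences of $f(g_k)$ and $h_k$ in $\mathbb D$. Then $N_k/L_k\to\infty$.

Conditions (a) and (b) say that $\log|g|$ is at most of size $L$ and that $g$ really spreads over the sphere about $L$ times. The two parts of (c) say that $h$ is much less active than $g$, but not so close to a constant that $h^\#$ is as small as $e^{-cL}$ on most of the disc. Sections 6 to 9 prove Proposition 3; Section 10 derives Theorem 1 from it. In Sections 6 to 9 we drop the index $k$. "For $L$ large" means for $k$ large; except in Section 9 and Lemma 5 the threshold is absolute.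

## 6. How often $g$ takes a value

**Lemma 4.** For $L$ large and every $w$ with $|w|\le e^{3L}$ there is $\zeta_*\in\mathbb D_{1/2}$ with $|g(\zeta_*)-w|\ge1$, and $\#\{z\in\mathbb D_{7/8}:g(z)=w\}\le C_0L$, counted with multiplicity, with $C_0$ absolute.

*Proof.* If $|g-w|<1$ on $\mathbb D_{1/2}$, then $|g'|\le4$ on $\mathbb D_{1/4}$ by Cauchy, and $\frac1\pi\int_{\mathbb D_{1/4}}(g^\#)^2dA\le\frac1\pi\cdot16\cdot\frac\pi{16}=1<c_1L$, against (b). So $\zeta_*$ exists. Let $a$ run over the $w$-points in $\mathbb D_{7/8}$. The function $\log|g-w|+\sum_aG_{\mathbb D}(\cdot,a)$ is subharmonic in $\mathbb D$ and at most $\log(2e^{3L})$ at the boundary. Hence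
$$0\le\log|g(\zeta_*)-w|\le3L+\log2-\sum_aG_{\mathbb D}(\zeta_*,a).$$
The pseudohyperbolic distance of $\zeta_*$ and $a$ is at most $(\frac12+\frac78)/(1+\frac7{16})=\frac{22}{23}$, so each term is at least $\log\frac{23}{22}$. $\square$

By (a) and Cauchy's estimates, $|g'|,|g''|\le e^{4L}$ on $\mathbb D_{7/8}$ for $L$ large. Let $n(w)=\#\{z\in\mathbb D_{1/2}:g(z)=w\}$ with multiplicity. By Hurwitz's theorem $n$ is lower semicontinuous, so the sets $\{n\le s\}$ are closed. The next lemma says that $n(w)$ is also bounded below by a multiple of $L$, outside a tiny set of $w$. Some exception is needed: $g=\exp(L\zeta)$ omits $w=0$.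

**Lemma 5.** There is an absolute $c_0>0$ such that for all $r,\kappa>0$ there is $L_0(r,\kappa)$ with the following property: if $g$ satisfies (a), (b) with $L\ge L_0(r,\kappa)$, then $\{|w|\le r:n(w)\le c_0L\}$ has diameter at most $\kappa$.

*Proof.* The plan is compactness: rescaled logarithms converge, and two badly covered values would force the limit of $L^{-1}\log^+|g|$ to be harmonic, against (b). Suppose the lemma is false. Then for each $j$ the value $c_0=1/j$ fails for some $r_j,\kappa_j$ and arbitrarily large $L$. So we can choose $L_j\to\infty$ with $(\log^+r_j+\log^+(1/\kappa_j))/L_j\to0$, functions $g_j$ with (a), (b) for $L=L_j$, and points $w_1,w_2$ depending on $j$ with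
$$|w_i|\le r_j,\qquad|w_1-w_2|>\kappa_j,\qquad n(w_i)\le L_j/j .$$
Put $v_{i,j}=L_j^{-1}\log|g_j-w_i|$. These are subharmonic in $\mathbb D$ and, for $j$ large, at most $4$. By Lemma 4 each is $\ge0$ somewhere in $\mathbb D_{1/2}$. We use a compactness theorem (Hörmander, *Notions of Convexity*, Thm 3.2.12): a sequence of subharmonic functions in a domain that is locally uniformly bounded above and does not tend to $-\infty$ uniformly on compact sets has a subsequence converging in $L^1_{loc}$ to a subharmonic function. So along a subsequence $v_{i,j}\to\gamma_i$ ($i=1,2$) and $L_j^{-1}\frac12\log(1+|g_j|^2)\to\gamma$ in $L^1_{loc}(\mathbb D)$, and we may assume convergence almost everywhere as well. Laplacians converge as distributions, and being positive measures they converge weakly. We collect four facts.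

1. The Riesz mass of $v_{i,j}$ on the open disc $\mathbb D_{1/2}$ is $n(w_i)/L_j\le1/j$. Weak limits do not gain mass on open sets, so $\gamma_1,\gamma_2$ are harmonic in $\mathbb D_{1/2}$.
2. By (b), and since weak limits do not lose mass on compact sets, $\gamma$ has Riesz mass at least $c_1$ on $\overline{\mathbb D}_{1/4}$. So $\gamma$ is not harmonic in $\mathbb D_{1/2}$.
3. $\big|\frac12\log(1+|g_j|^2)-\log^+|g_j-w_i|\big|\le\log^+|w_i|+C=o(L_j)$, and $v_{i,j}^+\to\gamma_i^+$ in $L^1_{loc}$ because $t\mapsto t^+$ is Lipschitz. So $\gamma=\gamma_1^+=\gamma_2^+$ almost everywhere, and everywhere on $\mathbb D_{1/2}$ with the continuous representatives.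
4. $\max_i|g_j-w_i|\ge\frac12|w_1-w_2|\ge\kappa_j/2$, so $\max_iv_{i,j}\ge-o(1)$, and $\max(\gamma_1,\gamma_2)\ge0$ on $\mathbb D_{1/2}$ by continuity.

If $\gamma_1>0$ somewhere in $\mathbb D_{1/2}$, then by fact 3 $\gamma_1=\gamma_2$ on a nonempty open set, hence on all of $\mathbb D_{1/2}$ since both are harmonic. By fact 4 $\gamma_1=\gamma_2\ge0$, so $\gamma=\gamma_1^+=\gamma_1$ is harmonic in $\mathbb D_{1/2}$. If $\gamma_1\le0$ throughout, then $\gamma=\gamma_1^+=0$ there. Both contradict fact 2. $\square$

We now fix $c_0$ and put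
$$c_2=\frac{c_0}{16},\qquad\varepsilon_1=\min\Big(\frac{c_2}{200},\frac1{16}\Big),\qquad\varepsilon_0=c\,\varepsilon_1,$$
with a small absolute $c\le1$ that is fixed in Lemma 6.

## 7. Separation of the values of $h$ on a fibre

The aim of this section is Corollary 8: for most $w$, most pairs of points in the fibre $g^{-1}(w)\cap\mathbb D_{1/2}$ have $h$-values that differ by at least $e^{-L}$ in a suitable sense.

**A normalized representation of $h$.** Let $\sigma=\frac1\pi(h^\#)^2dA$ and $p_\sigma=\int_{\mathbb D}G_{\mathbb D}(\cdot,\zeta)\,d\sigma(\zeta)\ge0$, finite and continuous. As $\int_{\mathbb D}G_{\mathbb D}(z,\zeta)dA(z)=\frac\pi2(1-|\zeta|^2)$ (the function with Laplacian $-2\pi$ and boundary values $0$), we have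
$$\int_{\mathbb D}p_\sigma\,dA\le\frac\pi2\sigma(\mathbb D).\tag{7.1}$$
If a holomorphic pair $e$ without common zeros represents $h$, then by (4.1) $\log\|e\|+p_\sigma$ is harmonic in $\mathbb D$, so it equals $\operatorname{Re}\xi$ with $\xi$ holomorphic. Put $\hat h=e^{-\xi}e=(h_1,h_2)$. Then
$$\log\|\hat h\|=-p_\sigma\le0,\qquad h^\#=\frac{|h_1'h_2-h_1h_2'|}{\|\hat h\|^2},\qquad\|\hat h'\|\le C\ \text{ on }\mathbb D_{7/8}.\tag{7.2}$$
For example, for $h(\zeta)=\zeta$ the function $\log\|(\zeta,1)\|=\frac12\log(1+|\zeta|^2)$ equals $\frac12\log2$ on $|\zeta|=1$. So $p_\sigma=\frac12\log\frac2{1+|\zeta|^2}$ and one may take $\hat h=(\zeta,1)/\sqrt2$.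

For a unit vector $b\in\mathbb C^2$ let $\varphi_b=\log|\hat h\wedge b|\le0$; it is not identically $-\infty$ because $h$ is nonconstant. Where $\varphi_b$ is very negative, either $h$ is close to the point of $\mathbb P^1$ given by $b$ or $\|\hat h\|$ is small. Let $\Omega=\mathbb D_{3/4}$.

**Lemma 6.** If the absolute constant $c$ in $\varepsilon_0=c\varepsilon_1$ is small enough and $L$ is large, then on $\Omega$, for every unit vector $b$,
$$-\varphi_b=\int G_\Omega\,d\alpha_b+\mathcal H_b,\qquad p_\sigma=\int_\Omega G_\Omega\,d\sigma+\mathcal H',$$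
where $\alpha_b$ is the zero counting measure of $\hat h\wedge b$ in $\Omega$, $\mathcal H_b,\mathcal H'\ge0$ are harmonic, $\alpha_b(\Omega),\sigma(\Omega)\le\varepsilon_1L$, and $\mathcal H_b,\mathcal H'\le\varepsilon_1L$ on $\mathbb D_{5/8}$.

*Proof.* **Step 1. An $L^1$ bound for $\varphi_b$.** We show
$$\int_{\mathbb D_{7/8}}|\varphi_b|\,dA\le C\varepsilon_0L\qquad\text{for }L\text{ large, uniformly in }b.\tag{7.3}$$
Let the integral be $\beta L$. By (4.3) for $V=-\varphi_b$, $\varphi_b\le-c_3\beta L$ on $\mathbb D_{15/16}$. After a unitary change of coordinates $b=(1,0)$; then $|h_2|\le e^{-c_3\beta L}$ and $|h_1|\le1$ there. By Cauchy's estimates $|h_1'h_2-h_1h_2'|\le Ce^{-c_3\beta L}$ on $\mathbb D_{7/8}$, so by (7.2)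
$$\log\frac1{h^\#}=2\log\|\hat h\|-\log|h_1'h_2-h_1h_2'|\ge c_3\beta L-C-2p_\sigma .$$
Integrating over $\mathbb D_{7/8}$ and using both parts of (c) and (7.1) gives $\beta\le C\varepsilon_0+C/L$, which is (7.3).

**Step 2. The decompositions.** Both $-\varphi_b$ and $p_\sigma$ are nonnegative and superharmonic, with Riesz measures on $\Omega$ the zero measure and $\sigma$. The Riesz decomposition on $\Omega$ gives the two formulas. The Riesz decomposition of $-\varphi_b$ on $\mathbb D$ gives $-\varphi_b\ge\int_\Omega G_{\mathbb D}d\alpha_b\ge\log\frac{25}{24}\,\alpha_b(\Omega)$ on $\Omega$, because points of $\Omega$ have pseudohyperbolic distance at most $\frac32/(1+\frac9{16})=\frac{24}{25}$. Integrating over $\Omega$ and using (7.3), $\alpha_b(\Omega)\le C\varepsilon_0L$. Since $0\le\mathcal H_b\le-\varphi_b$ and discs of radius $\frac18$ centered in $\mathbb D_{5/8}$ lie in $\Omega$, the mean value property and (7.3) give $\mathcal H_b\le C\varepsilon_0L$ on $\mathbb D_{5/8}$. In the same way (7.1) gives $\mathcal H'\le C\varepsilon_0L$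 there, and $\sigma(\Omega)\le\varepsilon_0L$ by (c). Choose $c$ so that $C\varepsilon_0\le\varepsilon_1$ in all these bounds. $\square$

**Energy against a fibre.** Let
$$E_g=\{g(z):z\in\mathbb D_{1/2},\ |g'(z)|\le e^{-L}\}.$$
It is $\sigma$-compact, and its area is at most $\int_{\mathbb D_{1/2}\cap\{|g'|\le e^{-L}\}}|g'|^2dA\le\pi e^{-2L}$. So $E_g$ is a negligible set of values. The next lemma says that for other $w$ a potential of small mass cannot be large at many points of the fibre. The reason is that many points at which such a potential is large must be crowded together, and then $g'$ is very small at one of them.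

**Lemma 7.** Let $P=\int G_\Omega\,d\alpha$ with $\alpha\ge0$, $\alpha(\Omega)\le\varepsilon_1L$. Let $z_1,\dots,z_q\in\mathbb D_{1/2}$ be distinct with $g(z_l)=w$, $q\ge c_2L$, and $P\ge L/16$ on all discs $\overline D(z_l,e^{-2L})$. Then for $L$ large (independently of the other data) $w\in E_g$.

*Proof.* If some $g'(z_l)=0$ we are done, so let all $z_l$ be simple zeros of $g-w$. Let $\nu_l$ be the uniform probability measure on $|z-z_l|=e^{-2L}$ and $\nu=\sum\nu_l$. Energies are taken with respect to $G_\Omega$.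

**Step 1. Truncate $P$.** The purpose is a measure of small energy. The function $P'=\min(P,L/16)$ is superharmonic, $0\le P'\le P$. A nonnegative harmonic minorant of $P'$ is one of $P$, hence $0$; so $P'=\int G_\Omega\,d\alpha'$ with $\alpha'\ge0$. For $0<t<\frac34$ let $\lambda_t$ be the multiple of the uniform measure on $\partial\mathbb D_t$ whose Green potential $e_t$ equals $1$ on $\mathbb D_t$; then $0\le e_t\le1$. By Fubini
$$\alpha'(\mathbb D_t)\le\int e_t\,d\alpha'=\int P'd\lambda_t\le\int P\,d\lambda_t=\int e_t\,d\alpha\le\alpha(\Omega).$$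
Let $t\to\frac34$: $\alpha'(\Omega)\le\varepsilon_1L$. So $I(\alpha')=\int P'd\alpha'\le\frac L{16}\varepsilon_1L$.

**Step 2. The fibre has large energy.** As $P\ge L/16$ on the circles, $\int P'd\nu=qL/16$, and Cauchy–Schwarz gives
$$I(\nu)\ge\frac{(qL/16)^2}{\varepsilon_1L^2/16}=\frac{q^2}{16\varepsilon_1}\ge q\,\frac{c_2}{16\varepsilon_1}L .$$

**Step 3. Two points are crowded.** Since $G_\Omega(x,y)\le\log\frac3{2|x-y|}$ and the logarithmic energy of the uniform measure on a circle of radius $e^{-2L}$ is $2L$, we have $I(\nu_l)\le2L+1$. For $j\ne l$, superharmonicity in each variable gives $\iint G_\Omega\,d\nu_l\,d\nu_j\le G_\Omega(z_l,z_j)$. Summing and using Step 2, for some $l$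
$$\sum_{j\ne l}G_\Omega(z_l,z_j)\ge\Big(\frac{c_2}{16\varepsilon_1}-3\Big)L\ge\Big(\frac{200}{16}-3\Big)L\ge9L .$$

**Step 4. Then $g'(z_l)$ is small.** By the maximum principle $\log|g-w|+\sum_jG_\Omega(\cdot,z_j)\le3L+\log2$ on $\Omega$. Let $z\to z_l$. The conformal radius of $\Omega$ at $z_l$ is at least $(\frac9{16}-\frac14)/\frac34=\frac5{12}$, so
$$\log|g'(z_l)|\le3L+\log2+\log\tfrac{12}5-9L<-L,$$
that is, $w\in E_g$. $\square$

**Corollary 8.** Let $L$ be large, $w\notin E_g$, and $Z_w=\{z\in\mathbb D_{1/2}:g(z)=w\}$ (all simple).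

(i) Fewer than $c_2L$ points $z\in Z_w$ have $p_\sigma(z)>L/4$.

(ii) For each $z_0\in Z_w$ with $p_\sigma(z_0)\le L/4$, fewer than $c_2L$ points $z\in Z_w$ satisfy $|\hat h(z_0)\wedge\hat h(z)|<e^{-L}$.

*Proof.* (i) If $p_\sigma(z)>L/4$, then by (7.2) $\|\hat h\|\le e^{-L/4}+Ce^{-2L}\le e^{-L/8}$ on $\overline D(z,e^{-2L})$, i.e. $p_\sigma\ge L/8$ there. By Lemma 6, $\int_\Omega G_\Omega d\sigma\ge L/8-\varepsilon_1L\ge L/16$ on this disc. With at least $c_2L$ such points, Lemma 7 for $\alpha=\sigma|_\Omega$ would give $w\in E_g$.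

(ii) Put $b=\hat h(z_0)/\|\hat h(z_0)\|$, where $\|\hat h(z_0)\|\ge e^{-L/4}$. The points in question satisfy $|\hat h(z)\wedge b|<e^{-3L/4}$. So $\varphi_b\le\log(e^{-3L/4}+Ce^{-2L})\le-\frac58L$ on $\overline D(z,e^{-2L})$, and by Lemma 6 $\int G_\Omega d\alpha_b\ge\frac58L-\varepsilon_1L\ge L/16$ there. Apply Lemma 7 with $\alpha=\alpha_b$. $\square$

Note that $z=z_0$ is one of the points counted in (ii).

## 8. The surface of triples and the cross ratio

Let $f=f_1/f_2$ with $\hat f=(f_1,f_2)$ entire without common zeros, $v=\log\|\hat f\|$, and $\alpha_f=\frac1\pi(f^\#)^2dA=\frac1{2\pi}\Delta v\,dA$. For points $z_1,z_2,z_3$ put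
$$d_{ij}=\hat h(z_i)\wedge\hat h(z_j),\qquad D_{ij}=\log|d_{ij}|\le0 .$$

**The surface $Y$.** Let $Y$ be the set of $(z_1,z_2,z_3)\in\Omega^3$ with $g(z_1)=g(z_2)=g(z_3)$, $g'(z_i)\ne0$, and $d_{ij}\ne0$ for $i\ne j$. By the implicit function theorem $Y$ is a Riemann surface, possibly disconnected, embedded in an open subset of $\mathbb C^3$, on which every $z_i$ is a local coordinate. The condition $d_{ij}\neq0$ says $h(z_i)\ne h(z_j)$; in particular the three points are distinct. (For $g=\exp$ and $h(z)=z$ on $\mathbb C$ the analogous surface consists of the triples $(z,z+2\pi ij,z+2\pi il)$ with $0,j,l$ distinct: one copy of $\mathbb C$ for each pair $(j,l)$.) On $Y$ let $\nabla,\Delta,dA$ refer to the coordinate $z_1$ and $'=d/dz_1$, so $z_i'=g'(z_1)/g'(z_i)$. Put $w=g(z_i)$.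

**The cutoff.** Fix $\phi\in C_c^\infty(\Omega)$ with $0\le\phi\le1$, $\phi=1$ on $\mathbb D_{1/2}$, and $\psi\in C^\infty(\mathbb R)$ with $0\le\psi\le1$, $\psi=0$ on $(-\infty,-2]$, $\psi=1$ on $[-1,\infty)$. Put
$$\tau_0=\prod_i\phi(z_i)\prod_i\psi\Big(\frac{\log|g'(z_i)|}L\Big)\prod_{i<j}\psi\Big(\frac{D_{ij}}L\Big),\qquad\tau=\tau_0^4 .$$
On $\operatorname{supp}\tau$ we have $z_i\in\operatorname{supp}\phi$, $|g'(z_i)|\ge e^{-2L}$, $|d_{ij}|\ge e^{-2L}$. The triples with equal $g$-values satisfying these conditions form a compact subset of $\Omega^3$ contained in $Y$. So $\tau\in C_c^\infty(Y)$: the cutoff stays away from branching and from collisions.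

**Proposition 9.** For $L$ large,
$$\int_Y\tau\,\Delta(v\circ w)\,dA\le C(L^3+NL^2),$$
where $N$ is the number of distinct coincidences of $f(g)$ and $h$ in $\mathbb D$ and $C$ is absolute.

The number $N$ is finite, since $f\circ g\not\equiv h$ in $|\zeta|<2$. The proof has four steps.

**Step 1. Pointwise bounds for the cutoff.** We want to control $\Delta\tau$ by a density with small integral. Put
$$\Theta=\sum_i|z_i'|^2+L^{-2}\sum_i\big|\nabla\log|g'(z_i)|\big|^2\mathbf 1_{\log|g'(z_i)|>-2L}+L^{-2}\sum_{i<j}|\nabla D_{ij}|^2\mathbf 1_{D_{ij}>-2L}\ \ge1,$$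
the lower bound coming from $z_1'=1$. Then
$$|\Delta\tau|\le C\tau_0^2\,\Theta .\tag{8.1}$$
Indeed $\Delta\tau=4\tau_0^3\Delta\tau_0+12\tau_0^2|\nabla\tau_0|^2$. Let $F_1,\dots,F_9\in[0,1]$ be the factors of $\tau_0$. For $F=\phi(z_i)$, $|\nabla F|\le C|z_i'|$ and $|\Delta F|\le C|z_i'|^2$. For $F=\psi(R/L)$ with $R=\log|g'(z_i)|$ or $R=D_{ij}$, $R$ is harmonic on $Y$, so $\nabla F=L^{-1}\psi'(R/L)\nabla R$ and $\Delta F=L^{-2}\psi''(R/L)|\nabla R|^2$, and $\psi',\psi''$ vanish on $(-\infty,-2]$. Hence $|\nabla F_a|^2,|\Delta F_a|\le C\Theta$ for all factors, and $|\Delta\tau_0|\le\sum_a|\Delta F_a|+\sum_{a\ne b}|\nabla F_a||\nabla F_b|\le C\Theta$, $|\nabla\tau_0|^2\le C\Theta$. This gives (8.1). Moreover, on $\operatorname{supp}\tau$,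
$$1\le\Theta\le e^{CL},\tag{8.2}$$
because there $|z_i'|\le e^{4L}e^{2L}=e^{6L}$, $|\nabla\log|g'(z_i)||=|g''(z_i)/g'(z_i)||z_i'|\le e^{6L}|z_i'|$, and $|\nabla D_{ij}|\le C(|z_i'|+|z_j'|)e^{2L}$.

**Step 2. The integral of $\Theta$.** We show
$$\int_{\operatorname{supp}\tau}\Theta\,dA\le CL^2 ,\tag{8.3}$$
treating the three groups of terms one by one.

*First group.* $|z_i'|^2dA=dA(z_i)$, and by Lemma 4 each value of $z_i$ belongs to at most $(C_0L)^2$ triples. So $\int_{\operatorname{supp}\tau}|z_i'|^2dA\le(C_0L)^2\int_\Omega dA\le CL^2$.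

*Second group.* Let $R=\log|g'|\le4L$ on $\mathbb D_{7/8}$ ($g$ is nonconstant by (b)), and let $\chi\in C_c^\infty(\mathbb D_{7/8})$ with $0\le\chi\le1$, $\chi=1$ on $\mathbb D_{3/4}$. The function $((R+2L)^+)^2\le36L^2$ vanishes near the zeros of $g'$, and off them $R$ is harmonic. As $t\mapsto(t^+)^2$ is $C^{1,1}$, it is locally $C^{1,1}$ with Laplacian $2\cdot\mathbf 1_{R>-2L}|\nabla R|^2$. Hence
$$2\int\chi\,\mathbf 1_{R>-2L}|\nabla R|^2dA=\int((R+2L)^+)^2\Delta\chi\,dA\le CL^2 .$$
The Dirichlet integral is conformally invariant, so passing to the coordinate $z_i$ and counting triples by Lemma 4, the second group contributes at most $3L^{-2}\cdot CL^2\cdot(C_0L)^2=CL^2$.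

*Third group.* Here the function $D_{12}$ depends on two points, so we integrate by parts on the curve of pairs
$$V=\{(z_1,z_2)\in\mathbb D_{7/8}^2:g(z_1)=g(z_2),\ d_{12}\ne0\},$$
an analytic curve in the open set $\{d_{12}\ne0\}\subset\mathbb D_{7/8}^2$. It can have singular points. For instance, for $g(z)=(z^2-1)^2$ and $h(z)=z$ on $\mathbb C$, the analogous curve consists of $z_1+z_2=0$ and $z_1^2+z_2^2=2$ without the points $z_1=z_2$, and these two branches cross at $(1,-1)$. We therefore use the normalization $\widetilde Y_2$ of $V$: a Riemann surface with a proper holomorphic map onto $V$, biholomorphic over the complement of a discrete set. (In the instance, the crossing point is replaced by one point on each branch.)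

On $\widetilde Y_2$ the function $D=D_{12}\le0$ is harmonic, so $F=((D+2L)^+)^2\le4L^2$ is locally $C^{1,1}$ with $\Delta F=2\cdot\mathbf 1_{D>-2L}|\nabla D|^2$. Put $\mathrm X=\chi(z_1)\chi(z_2)$. The set $Q=\operatorname{supp}F\cap\operatorname{supp}\mathrm X$ is compact, since it is closed and lies over the compact subset of $V$ given by $z_i\in\operatorname{supp}\chi$, $|d_{12}|\ge e^{-2L}$, and the map is proper. Let $\chi_Q\in C_c^\infty(\widetilde Y_2)$ be $1$ near $Q$. On $\operatorname{supp}F$ we have $\chi_Q\mathrm X=\mathrm X$ and $\Delta(\chi_Q\mathrm X)=\Delta\mathrm X$: at points of $Q$ because $\chi_Q=1$ nearby, at other points because $\mathrm X=0$ nearby. Hence, as 2-forms,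
$$2\int_{\widetilde Y_2}\mathrm X\,\mathbf 1_{D>-2L}|\nabla D|^2=\int_{\widetilde Y_2}F\,\Delta\mathrm X\le CL^2\int_{\{z_1,z_2\in\operatorname{supp}\chi\}}\big(dA(z_1)+dA(z_2)\big)\le CL^3 .$$
Here the cross term of $\Delta\mathrm X$ is at most $C|dz_1||dz_2|\le C(|dz_1|^2+|dz_2|^2)$, and the last step uses that for given $z_1$ there are at most $C_0L$ points $z_2$, and conversely.

The map $Y\to V$, $(z_1,z_2,z_3)\mapsto(z_1,z_2)$, is locally biholomorphic onto smooth parts of $V$ (because $g'(z_i)\ne0$), has at most $C_0L$ points in each fibre, and $\mathrm X=1$ on its image. The same applies to the other pairs. So the third group contributes at most $3L^{-2}\cdot CL^3\cdot C_0L=CL^2$, and (8.3) is proved.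

**Step 3. The hyperbolic metric along the cross ratio.** Now three targets replace one. Put
$$\Phi_i=\hat f(w)\wedge\hat h(z_i).$$
It vanishes exactly when $z_i$ is a coincidence. It is not identically zero on any component of $Y$, since $z_i$ is a local coordinate and $f\circ g\not\equiv h$. By (4.2), $\hat h(z_1)d_{23}+\hat h(z_2)d_{31}+\hat h(z_3)d_{12}=0$. Wedging with $\hat f(w)$,
$$\Phi_1d_{23}+\Phi_2d_{31}+\Phi_3d_{12}=0 .$$
Let
$$X=-\frac{\Phi_1d_{23}}{\Phi_3d_{12}},\qquad\text{so}\qquad1-X=-\frac{\Phi_2d_{31}}{\Phi_3d_{12}} .$$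
This is the cross ratio of $f(w)$ and the three points $h(z_i)$. Two of the $\Phi_i$ cannot vanish at the same point of $Y$: both $\hat h(z_i),\hat h(z_j)$ would be proportional to $\hat f(w)$, and $d_{ij}=0$. So $X:Y\to\mathbb P^1$ is holomorphic, and it takes values in $\{0,1,\infty\}$ exactly on the discrete set $\Pi$ of points where some $z_i$ is a coincidence. By Lemma 4
$$\#(\Pi\cap\operatorname{supp}\tau)\le3N(C_0L)^2 .\tag{8.4}$$

Let $\lambda|dx|$ be the complete hyperbolic metric of $\mathbb C\setminus\{0,1\}$, normalized by $\Delta\log\lambda=\lambda^2$. It is invariant under $x\mapsto1-x$ and $x\mapsto1/x$, and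
$$\log\lambda(x)=-\log|x|-\log\log\frac1{|x|}+O(1)\qquad(x\to0).\tag{8.5}$$
To see (8.5): the stabilizer of a cusp in the covering group is infinite cyclic parabolic, so near $0$ there is a local coordinate $q=q(x)$, $q(0)=0$, $q'(0)\ne0$, in which the metric is exactly $|dq|/(|q|\log\frac1{|q|})$. Put
$$\omega=\lambda(X)^2|X'|^2\qquad\text{on }Y\setminus\Pi .$$

*The differential inequality.* We claim that $\omega$ and $\log^+\omega$ are locally integrable on $Y$ and, as distributions on $Y$,
$$\Delta\log^+\omega\ge2\omega\,\mathbf 1_{\omega>1}-4\pi\sum_{p\in\Pi}\delta_p .\tag{8.6}$$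
On a component where $X$ is constant, $\omega=0$, and $\Pi$ has no points there because no $\Phi_i$ vanishes identically; so (8.6) is trivial. On the other components, off $\Pi$ and the zeros of $X'$, $\Delta\log\omega=2\lambda(X)^2|X'|^2=2\omega$. Near $p\in\Pi$, with $t=z_1-z_1(p)$, one of $X,1-X,1/X$ is $t^m$ times a nonvanishing holomorphic function, $m\ge1$. By invariance of the metric and (8.5),
$$\log\omega=-2m\log|t|-2\log\log\frac1{|t|}+2(m-1)\log|t|+O(1)=-2\log|t|-2\log\log\frac1{|t|}+O(1).$$
So $\omega$ is comparable to $|t|^{-2}(\log\frac1{|t|})^{-2}$, which is integrable near $t=0$, and $\log^+\omega$ is integrable too.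

To prove (8.6) off $\Pi$, let $\beta_n\ge0$ be smooth, convex, nondecreasing with $\beta_n=0$ on $(-\infty,\frac1{2n}]$ and $\beta_n'=1$ on $[\frac1n,\infty)$. Then $\beta_n(s)\to s^+$ uniformly and $\beta_n'(s)\to\mathbf 1_{s>0}$ boundedly. The function $\beta_n(\log\omega)$ is smooth, as it vanishes near the zeros of $X'$, and $\Delta\beta_n(\log\omega)\ge\beta_n'(\log\omega)\cdot2\omega$ by convexity. Let $n\to\infty$. Near $p\in\Pi$ we have $\omega>1$ and $X'\ne0$ in a punctured neighborhood, and there $\log^+\omega=\log\omega=-2\log|t|+s$ with $s=-2\log\log\frac1{|t|}+O(1)$ subharmonic and bounded above. So $s$ extends subharmonically across $p$; its Laplacian is a positive measure that equals $2\omega\,dA$ off $p$, hence $\Delta s\ge2\omega$. With $\Delta\log|t|=2\pi\delta_p$ this is (8.6).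

*Integration against $\tau$.* Pair (8.6) with $\tau$, use $\omega\le1+\omega\mathbf 1_{\omega>1}$, and (8.1):
$$2\int\tau\omega\,dA\le2\int\tau\,dA+4\pi\,\#(\Pi\cap\operatorname{supp}\tau)+C\int_{\operatorname{supp}\tau}\tau_0^2\,\Theta\log^+\omega\,dA .$$
The last integral contains the unknown $\omega$ and has to be absorbed. By (8.2), $\log^+\omega\le\log^+(\omega/\Theta)+CL$ on $\operatorname{supp}\tau$. Since $\log^+x\le\sqrt x$ and $\tau_0^4=\tau$, for every $s>0$
$$\tau_0^2\,\Theta\log^+(\omega/\Theta)\le\tau_0^2\sqrt{\Theta\omega}\le s\,\tau\omega+\frac{\Theta}{4s} .$$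
(This is why $\tau$ is a fourth power.) Choose $s$ small and absolute and absorb the term with $\tau\omega$; this is allowed because $\int\tau\omega\,dA<\infty$. Using $\int\tau\,dA\le\int_{\operatorname{supp}\tau}\Theta\,dA$, (8.3) and (8.4) we get
$$\int\tau\omega\,dA\le C(L^3+NL^2).\tag{8.7}$$

**Step 4. From $X$ back to $f$.** Let
$$\hat q=\frac12\log\big(|\Phi_1d_{23}|^2+|\Phi_3d_{12}|^2\big),$$
smooth on $Y$ because $\Phi_1,\Phi_3$ have no common zeros there. By (4.1) $\Delta\hat q=2|X'|^2/(1+|X|^2)^2$ off $\Pi$. The function $\lambda(x)(1+|x|^2)$ is continuous and positive on $\mathbb C\setminus\{0,1\}$ and tends to $\infty$ at $0,1,\infty$, so it is bounded below by a positive constant; hence $\Delta\hat q\le C\omega$ off $\Pi$.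

We compare $\hat q$ with $v\circ w$. Since $\|\hat h\|\le1$ and $|d_{ij}|\le1$, $\hat q\le v(w)+1$. In the other direction, (4.2) with $\hat f(w),\hat h(z_1),\hat h(z_3)$ gives
$$\hat f(w)\,d_{13}=\hat h(z_1)\Phi_3-\hat h(z_3)\Phi_1 .$$
So on $\operatorname{supp}\tau$, where $|d_{ij}|\ge e^{-2L}$, $e^{v(w)}\le2e^{2L}\max(|\Phi_1|,|\Phi_3|)$, and
$$\hat q\ge-2L+\log\max(|\Phi_1|,|\Phi_3|)\ge v(w)-4L-1 .$$
Thus $|v\circ w-\hat q|\le CL$ on $\operatorname{supp}\tau$. By Green's formula, (8.1), (8.3) and (8.7),
$$\int\tau\Delta(v\circ w)\,dA=\int\tau\Delta\hat q\,dA+\int(v\circ w-\hat q)\Delta\tau\,dA\le C\int\tau\omega\,dA+CL\int_{\operatorname{supp}\tau}\Theta\,dA\le C(L^3+NL^2).$$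
This proves Proposition 9. $\square$

## 9. Counting triples: proof of Proposition 3

We bound the left side of Proposition 9 from below. Since $w=g(z_1)$ is a local coordinate on $Y$, a change of variables gives
$$\int_Y\tau\,\Delta(v\circ w)\,dA=2\pi\int_{\mathbb C}\Big(\sum_{(z_1,z_2,z_3)\in Y\text{ over }w}\tau\Big)d\alpha_f(w).\tag{9.1}$$

**Step 1. A set of good values $w$ with large $\alpha_f$-mass.** Let $K_0>0$ be arbitrary. As $f$ is transcendental, $T_0(r,f)/\log r\to\infty$. A finite $\alpha_f(\mathbb C)$ would give $T_0(r,f)=O(\log r)$; hence $\alpha_f(\mathbb C)=\infty$. Choose $r_0$ with $\alpha_f(\mathbb D_{r_0})\ge K_0+2$. As $\alpha_f$ has bounded density on $\mathbb D_{r_0}$, there is $\kappa>0$ such that every measurable subset of $\mathbb D_{r_0}$ of diameter at most $\kappa$ has $\alpha_f$-measure at most $1$. For $k$ large, Lemma 5 with $r=r_0$ and this $\kappa$ shows that $\{|w|<r_0:n(w)\le c_0L\}$ has $\alpha_f$-measure at most $1$, and $\operatorname{area}(E_g)\le\pi e^{-2L}$ shows the same for $E_g\cap\mathbb D_{r_0}$.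 So
$$\alpha_f(\mathcal W)\ge K_0,\qquad\mathcal W=\{|w|<r_0:\ n(w)>c_0L,\ w\notin E_g\}.$$

**Step 2. About $L^3$ separated triples over each $w\in\mathcal W$.** Let $w\in\mathcal W$. Then $Z_w$ consists of more than $c_0L$ distinct points, all with $|g'|>e^{-L}$. By Corollary 8(i) the set $Z=\{z\in Z_w:p_\sigma(z)\le L/4\}$ has at least $\frac{15}{16}c_0L$ points. Choose $z_1,z_2,z_3\in Z$ one after the other with all $|d_{ij}|\ge e^{-L}$. By Corollary 8(ii) fewer than $\frac1{16}c_0L$ points of $Z$ are excluded for $z_2$ and fewer than $\frac2{16}c_0L$ for $z_3$. So there are at least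
$$\tfrac34c_0L\cdot\tfrac12c_0L\cdot\tfrac12c_0L\ge\tfrac18c_0^3L^3$$
such ordered triples. They belong to $Y$, and $\tau=1$ there, because $z_i\in\mathbb D_{1/2}$, $\log|g'(z_i)|>-L$ and $D_{ij}\ge-L$.

**Step 3. Comparison.** By (9.1) and Proposition 9,
$$2\pi K_0\cdot\tfrac18c_0^3L_k^3\le C(L_k^3+N_kL_k^2)\qquad\text{for all large }k,$$
with $C,c_0$ absolute. So $\liminf_kN_k/L_k\ge cK_0-1$ with an absolute $c>0$. As $K_0$ was arbitrary, $N_k/L_k\to\infty$. This proves Proposition 3. $\square$

## 10. Finding the discs: from Proposition 3 to Theorem 1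

We argue by contradiction: if $f(g)$ and $h$ have few coincidences in the plane, we find discs (in the variable $\log z$) on which (a), (b), (c) hold and there are at most $O(L)$ coincidences. At a good center, four functions have to be controlled relative to $\log|g|$: the activity of $h$, the smallness of $h^\#$, the number of coincidences, and $\log|g|$ itself. Each is a superharmonic function on a large disc whose value at $0$ is known. The following lemma turns a bound at $0$ into a bound at most points, measured by $\mu=\frac1\pi(g^\#)^2dA$.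

**Lemma 10.** Let $D$ be a disc, $\mu$ a positive measure with continuous density on $\overline D$, $p=\int G_D(\cdot,\zeta)\,d\mu(\zeta)\le\hat u$ with $\hat u$ continuous on $D$, $S\ge0$ superharmonic on $D$, $\delta>0$, $E=\{S>\delta\hat u\}$. Then $\int_EG_D(z,\zeta)\,d\mu(\zeta)\le S(z)/\delta$ for $z\in D$.

*Proof.* $E$ is open since $S$ is lower semicontinuous. Let $K\subset E$ be compact and $p_K=\int_KG_D(\cdot,\zeta)\,d\mu(\zeta)$, which is continuous on $\overline D$, zero on $\partial D$ and harmonic in $D\setminus K$. On $K$, $p_K\le p\le\hat u<S/\delta$. The function $S/\delta-p_K$ is superharmonic on $D\setminus K$; it has $\liminf\ge0$ at $\partial D$ because $S\ge0$, and at $\partial K$ by lower semicontinuity of $S$. By the minimum principle $p_K\le S/\delta$ on $D$. Let $K\uparrow E$. $\square$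

**Constants.** With $\varepsilon_0$ from Proposition 3 put
$$\delta=\frac{\varepsilon_0}{10},\qquad\eta=\frac\delta{400},\qquad\eta_0=\min\Big(\frac\eta{20},\frac12\Big).$$
Let $f,g,h$ be as in Theorem 1.

**Step 1. $f(g)\not\equiv h$.** Suppose $f(g)\equiv h$. By Picard's theorem there is $c\in\mathbb C$ with three distinct $f$-preimages $a_1,a_2,a_3\in\mathbb C$. The second main theorem for $g$ and $a_1,a_2,a_3,\infty$, with $\overline N(r,g)=0$, gives
$$T(r,h)+O(1)\ge\overline N\Big(r,\frac1{h-c}\Big)\ge\sum_i\overline N\Big(r,\frac1{g-a_i}\Big)\ge(2-o(1))T(r,g)$$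
off a set of finite measure. This contradicts $\limsup T(r,h)/T(r,g)\le\eta_0\le\frac12$.

**Step 2. The assumption.** Suppose the conclusion of Theorem 1 fails. A coincidence is a zero of $f(g)-h$ or a pole of $h$, and $\overline N(r,h)\le T(r,h)$ for $r\ge1$. So for some constant $K>0$ and all large $r$
$$\sum\Big\{\log\frac r{|\zeta|}:\ \zeta\text{ a coincidence},\ 0<|\zeta|<r\Big\}\le K\,T_0(r,g).\tag{10.1}$$

**Step 3. Radii where $T_0(r,g)$ behaves regularly.** Let $a(x)=T_0(e^x,g)$. It is increasing and convex, $a'(x)=A_g(e^x)$, and $a(x)/x\to\infty$ because $g$ is transcendental. For large $k$ let $a(x_k)=2^k$ and $\theta_k=x_{k+1}-x_k$. By convexity $a'\ge2^k/\theta_k$ on $[x_{k+1},\infty)$. Since $a$ increases by $2^{k+1}$ on $[x_{k+1},x_{k+2}]$, $\theta_{k+1}\le2\theta_k$. Also $\sum\theta_k=\infty$.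

There are infinitely many $k$ with
$$\theta_{k+1}\ge\tfrac12\theta_k\qquad\text{and}\qquad\theta_k\ge3^{-k}.\tag{10.2}$$
Otherwise, for all large $k$, either $\theta_{k+1}<\frac12\theta_k$, or $\theta_k<3^{-k}$ and $\theta_{k+1}\le2\theta_k$. In both cases $\theta_{k+1}\le\frac12\theta_k+2\cdot3^{-k}$, so $\sum\theta_k<\infty$, a contradiction.

Fix a large $k$ with (10.2) and write $B=2^k$, $\theta=\theta_k$, $y_0=x_k$, $y_1=x_{k+1}$. Then $y_1+\theta/2\le x_{k+2}$; $\log^+(1/\theta)=O(k)=o(B)$; and $\theta\le x_{k+1}=o(B)$. Moreover $T_0(e^{x_{k+2}},h)\le2\eta_0\,a(x_{k+2})=8\eta_0B$ for $k$ large.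

**Step 4. A circle on which $h^\#$ is not too large.** We have
$$A_h(e^{y_1+\theta/4})\le\frac4\theta\,T_0(e^{y_1+\theta/2},h)\le\frac{32\eta_0B}\theta .$$
On the interval $[y_1+\theta/8,y_1+\theta/4]$ of length $\theta/8$ the average of $\frac d{dx}A_h(e^x)$ is therefore at most $256\eta_0B/\theta^2$, so the set of $y$ in it with $\frac d{dx}A_h(e^x)|_{x=y}\le512\eta_0B/\theta^2$ has positive measure. Choose $y_2$ in this set with $h^\#\ne0$ on $|z|=\rho:=e^{y_2}$; only countably many radii are excluded. As $\frac d{dx}A_h(e^x)=\frac1\pi\int_0^{2\pi}e^{2x}h^\#(e^{x+it})^2dt$, the inequality $\log^+X\le\frac12\log(1+X^2)$ and concavity of $\log$ give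
$$\frac1{2\pi}\int_0^{2\pi}\log^+\big(\theta\rho\,h^\#(\rho e^{it})\big)dt\le\tfrac12\log(1+CB)=o(B).\tag{10.3}$$

**Step 5. Potentials on $\mathbb D_\rho$ and their values at $0$.** Write $G=G_{\mathbb D_\rho}$ and let $\mathcal P[\cdot]$ denote the Poisson integral of boundary values on $\partial\mathbb D_\rho$. Let
$$u=\tfrac12\log(1+|g|^2),\qquad\mu=\tfrac1{2\pi}\Delta u\,dA=\tfrac1\pi(g^\#)^2dA,\qquad\hat u=\mathcal P[u]\ge0 .$$
Then $p=\hat u-u=\int G\,d\mu\le\hat u$, and $\hat u(0)=u(0)+T_0(\rho,g)=u(0)+a(y_2)\le5B$ for large $k$, as $y_2\le x_{k+2}$.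

Write $h=H_1/H_2$ with $H=(H_1,H_2)$ entire without common zeros, and $H_1'H_2-H_1H_2'=z^mW_0$ with $W_0(0)\ne0$. By (4.1), $h^\#=|z^mW_0|/\|H\|^2$. Let $\sigma=\frac1\pi(h^\#)^2dA$, let $n_0$ be the zero measure of $W_0$ with multiplicity, and
$$\ell(z)=\log\frac1{\theta|z|h^\#(z)},\qquad\tfrac1{2\pi}\Delta\ell=-(m+1)\delta_0-n_0+2\sigma .$$
The function $\ell$ is smooth near $\partial\mathbb D_\rho$. Comparing Laplacians and boundary values, in $\mathbb D_\rho$
$$\ell=\mathcal P[\ell]+\int G\,dn_0+(m+1)\log\frac\rho{|z|}-2\int G\,d\sigma\le S_1+(m+1)\log\frac\rho{|z|},\qquad S_1:=\mathcal P[\ell^+]+\int G\,dn_0 .\tag{10.4}$$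
Add $(m+1)\log|z|$ to the equality and let $z\to0$. With $c_h=2\log\|H(0)\|-\log|W_0(0)|$ the left side tends to $c_h-\log\theta$, and we solve for $\int G(0,\cdot)\,dn_0$. Since $\ell^-=\log^+(\theta\rho h^\#)$ on $\partial\mathbb D_\rho$ and $\log\rho\ge0$, (10.3) gives
$$S_1(0)=\frac1{2\pi}\int_0^{2\pi}\ell^-(\rho e^{it})\,dt+2T_0(\rho,h)-(m+1)\log\rho+c_h-\log\theta\le16\eta_0B+o(B)\le\eta B .$$
Let $S_2=\int G\,d\sigma$, so $S_2(0)=T_0(\rho,h)\le8\eta_0B\le\eta B$. Let $S=S_1+S_2+\eta B$, so $S(0)\le3\eta B$. Let $S_3=\int G\,dn_*$ with $n_*$ the counting measure of the distinct coincidences $\ne0$ in $\mathbb D_\rho$; they are finite in number by Step 1. By (10.1), $S_3(0)\le K\,a(y_2)\le4KB$. All these functions are nonnegative and superharmonic.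

**Step 6. Good points.** Let $\mathcal N=\{e^{y_0-2\theta}\le|z|\le e^{y_1}\}$. Since $a'(y_1)\ge B/\theta$ and $a'(y_0-2\theta)\le\frac{a(y_0)-a(y_0-2\theta)}{2\theta}\le\frac B{2\theta}$ by convexity,
$$\mu(\mathcal N)=a'(y_1)-a'(y_0-2\theta)\ge\frac B{2\theta},$$
and $G(0,\cdot)\ge y_2-y_1\ge\theta/8$ on $\mathcal N$. Put $E_1=\{S>\delta\hat u\}$ and $E_2=\{S_3>512K\hat u\}$. Lemma 10 at $z=0$ gives
$$\mu(E_1\cap\mathcal N)\le\frac8\theta\cdot\frac{3\eta B}\delta=\frac{24}{400}\cdot\frac B\theta\le\frac B{16\theta},\qquad\mu(E_2\cap\mathcal N)\le\frac8\theta\cdot\frac{4KB}{512K}=\frac B{16\theta}.$$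
So $\mathcal G=\mathcal N\setminus(E_1\cup E_2)$ has $\mu(\mathcal G)\ge B/(4\theta)$, and on $\mathcal G$ we have $\delta\hat u\ge S\ge\eta B$.

**Step 7. Choice of a disc.** Let $s=\log z$, and denote lifts to $\{\operatorname{Re}s<y_2\}$ by tildes. There $\hat u(e^s)$ is nonnegative and harmonic, with mean $\hat u(0)$ over each vertical period. We claim that
$$\text{there is } s_0\in\widetilde{\mathcal G}\ \text{ with }\ \tilde\mu\big(D(s_0,\theta/64)\big)\ge c_1\,\hat u(e^{s_0}).\tag{10.5}$$
Suppose not. Let $M\ge1$ be an integer with $2\pi M\ge\theta$ and $\widetilde{\mathcal G}_M=\widetilde{\mathcal G}\cap\{0\le\operatorname{Im}s<2\pi M\}$, so $\tilde\mu(\widetilde{\mathcal G}_M)\ge MB/(4\theta)$. Let $\{s_i\}$ be a maximal subset of $\widetilde{\mathcal G}_M$ with mutual distances at least $\theta/64$. The discs $D(s_i,\theta/64)$ cover $\widetilde{\mathcal G}_M$ by maximality. The discs $D(s_i,\theta/128)$ are disjoint and lie in a rectangle in $\{\operatorname{Re}s<y_2\}$ of width $3\theta+\theta/64\le4\theta$ and height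 $2\pi M+\theta/64\le4\pi M$. By the mean value property
$$\sum_i\hat u(e^{s_i})\le\frac{128^2}{\pi\theta^2}\cdot4\theta\cdot4\pi M\,\hat u(0)\le\frac{128^2\cdot80\,MB}\theta ,$$
so
$$\frac{MB}{4\theta}\le\sum_i\tilde\mu\big(D(s_i,\theta/64)\big)\le c_1\cdot128^2\cdot80\cdot\frac{MB}\theta<\frac{0.02\,MB}\theta ,$$
a contradiction. This proves (10.5).

**Step 8. The hypotheses of Proposition 3.** Put
$$L=L_k=\hat u(e^{s_0})\ge\frac{\eta B}\delta\to\infty,\qquad z=\exp\Big(s_0+\frac{\theta\zeta}{16}\Big),\qquad g_k(\zeta)=g(z),\quad h_k(\zeta)=h(z).$$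
For $|\zeta|<2$ we have $\operatorname{Re}s<y_1+\theta/8\le y_2$, so all functions of Step 5 are available. By Step 1 and the identity theorem $f\circ g_k\not\equiv h_k$.

*Condition (a).* Harnack's inequality in $|\zeta|<2$ gives $u\le\hat u\le3L$ for $|\zeta|<1$.

*Condition (b).* The disc $D(s_0,\theta/64)$ is $|\zeta|<\frac14$, so this is (10.5).

*Condition (c).* The functions $S_i(\exp(s_0+\theta\zeta/16))$ are nonnegative and superharmonic in $|\zeta|<2$. As $\exp$ is locally biholomorphic, their Riesz measures are the pullbacks; for $S_2$ it is $\sigma_k=\frac1\pi(h_k^\#)^2dA$. Since $s_0\notin\widetilde E_1$, the Riesz decomposition gives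
$$\delta L\ge S_2(e^{s_0})\ge\int_{|\zeta|<2}\log\frac2{|\zeta|}\,d\sigma_k\ge\sigma_k(\mathbb D)\log2,\qquad\text{so}\quad\sigma_k(\mathbb D)\le\varepsilon_0L .$$
Next, $h_k^\#(\zeta)=h^\#(z)\,|z|\,\theta/16$, i.e. $\log(1/h_k^\#)=\ell+\log16$. For $|\zeta|<1$, $\log(\rho/|z|)\le\frac\theta4+3\theta+\frac\theta{16}\le4\theta$, and $4(m+1)\theta\le\eta B\le\delta L$ for large $k$. By (10.4) and the superharmonic mean value inequality,
$$\int_{\mathbb D}\log^+\frac1{h_k^\#}\,dA\le\pi\big(S_1(e^{s_0})+\delta L+3\big)\le\pi(2\delta L+3)\le\varepsilon_0L$$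
for large $k$.

*Coincidences.* The Riesz measure of the pullback of $S_3$ counts the coincidences of $f(g_k)$ and $h_k$ in $|\zeta|<2$, each once. As for $\sigma_k$, since $s_0\notin\widetilde E_2$,
$$N_k\log2\le S_3(e^{s_0})\le512K\,L_k .$$

So $N_k/L_k$ stays bounded along infinitely many $k$, while Proposition 3 says that it tends to $\infty$. This contradiction proves Theorem 1, and with it Corollary 2. $\blacksquare$
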